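\title{$SOP_2$ and $SOP_3$ coincide for complete theories}

\begin{abstract}
We prove that every complete first-order theory with $SOP_2$ has $SOP_3$, so that the two properties coincide on the level of theories. The proof uses only compactness. If a formula $\varphi$ witnesses $SOP_2$, then a witness of $SOP_3$ is found in an explicit countable list of formulas that depends only on $\varphi$, and this yields a finitary form of the theorem. The generic triangle-free graph shows that $SOP_3$ cannot be replaced by $SOP_4$ in the conclusion.
\end{abstract}

\section{Introduction}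

Let $T$ be a complete first-order theory with monster model $\mathfrak C$. The letters $x,y,z,u,v,w$ denote finite tuples of variables. The elements of $2^{<\omega}$, the finite $0$--$1$ sequences, are called \emph{nodes}. We write $\eta\unlhd\nu$ if $\eta$ is an initial segment of $\nu$, and $\eta\lhd\nu$ if moreover $\eta\neq\nu$. A \emph{chain} is a set of nodes linearly ordered by $\unlhd$. For $\eta\in2^\omega$, $\eta\restriction n$ is the initial segment of length $n$. A set of formulas with parameters in $\mathfrak C$ is \emph{consistent} if each of its finite subsets is satisfied in $\mathfrak C$.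

\begin{definition}\label{def:sop2}
A formula $\varphi(x;y)$ \emph{witnesses $SOP_2$ in $T$} if there are tuples $(a_\eta)_{\eta\in2^{<\omega}}$ in $\mathfrak C$ such that
\begin{enumerate}
\item[(i)] $\{\varphi(x;a_{\eta\restriction n}):n<\omega\}$ is consistent for every $\eta\in2^\omega$;
\item[(ii)] $\{\varphi(x;a_\eta),\varphi(x;a_\nu)\}$ is inconsistent whenever $\eta,\nu$ are $\unlhd$-incomparable.
\end{enumerate}
\end{definition}

\begin{definition}\label{def:sopn}
Let $n\in\{3,4\}$. A formula $\psi(u,v)$, with $u,v$ of the same length $k$, \emph{witnesses $SOP_n$ in $T$} if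
\begin{enumerate}
\item[(i)] there are $k$-tuples $(a_i)_{i<\omega}$ in $\mathfrak C$ with $\models\psi(a_i,a_j)$ for all $i<j$;
\item[(ii)] the \emph{$n$-cycle} $\{\psi(x_1,x_2),\dots,\psi(x_{n-1},x_n),\psi(x_n,x_1)\}$, in pairwise disjoint $k$-tuples of variables $x_1,\dots,x_n$, is inconsistent.
\end{enumerate}
\end{definition}

The theory $T$ \emph{has} $SOP_n$ ($n=2,3,4$) if some formula witnesses it. The property $SOP_2$ says that the sets defined by the instances of $\varphi$ intersect in the pattern of the binary tree. Since every finite chain lies on a branch, condition (i) of Definition~\ref{def:sop2} says that $\{\varphi(x;a_\eta):\eta\in C\}$ is consistent for every finite chain $C$. The property $SOP_3$ approximates an order: a definable strict partial order with an infinite chain has no cycles at all, and $SOP_3$ retains only the ban on cycles of length $3$.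

Of the monster model we use only $\aleph_1$-saturation: a consistent set of formulas in countably many variables, with parameters from a countable set, is satisfied in $\mathfrak C$. The phrase ``by compactness'' refers to this fact.

One implication between the two properties is known. We recall the proof, because it shows what a tree forgets about an order.

\begin{proposition}\label{prop:threetwo}
Every complete theory with $SOP_3$ has $SOP_2$.
\end{proposition}

\begin{proof}
Let $\psi$ witness $SOP_3$. By compactness there are $(a_t)_{t\in\mathbb Q}$ with $\models\psi(a_s,a_t)$ for $s<t$. Let $\theta(x;y,y')$ be the \emph{interval formula} $\psi(y,x)\wedge\psi(x,y')$. Then $a_r$ satisfies $\theta(x;a_s,a_t)$ when $s<r<t$. If $t<s'$, then $\theta(x;a_s,a_t)\wedge\theta(x;a_{s'},a_{t'})$ is inconsistent, since $\psi(x,a_t)$, $\psi(a_t,a_{s'})$, $\psi(a_{s'},x)$ would be a $3$-cycle. Let $[l_\emptyset,r_\emptyset]=[0,1]$, and let the intervals assigned to $\eta^\frown0$ and $\eta^\frown1$ be the left and right closed thirds of $[l_\eta,r_\eta]$. Give $\eta$ the parameter $(a_{l_\eta},a_{r_\eta})$. Incomparable nodes have disjoint closed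 intervals, so their instances of $\theta$ are inconsistent. A finite chain with top node $\eta$ is realized by $a_r$ for any rational $r$ with $l_\eta<r<r_\eta$.
\end{proof}

In \cite{CST} it is noted that $SOP_2$ is weaker than $SOP_3$ on the level of formulas, and it is asked what happens on the level of theories: \emph{does every complete theory with $SOP_2$ have $SOP_3$?} The question concerns countable languages; countability is never used below.

The definitions give a reason to expect a negative answer. A witness of $SOP_3$ is asymmetric on its sequence: $\psi(a_0,a_2)$ holds, and $\psi(a_2,a_0)$ fails because it would close the $3$-cycle $a_0,a_1,a_2$. The information that $SOP_2$ gives about a pair of parameters, namely whether their instances are jointly consistent, is symmetric, and nothing forces the sets defined by $\varphi(x;a_\eta)$ to decrease along a branch. Nevertheless the answer is positive.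

\begin{theorem}\label{thm:main}
Every complete theory with $SOP_2$ has $SOP_3$. Hence $SOP_2$ and $SOP_3$ are equivalent for complete theories.
\end{theorem}

The witness of $SOP_3$ can be located. To each formula $\varphi(x;y)$, Definition~\ref{def:sigma} attaches an explicit countable family $\Sigma_\varphi$ of formulas $\sigma(u,u')$.

\begin{theorem}[local form]\label{thm:local}
If $\varphi$ witnesses $SOP_2$ in $T$, then some $\sigma\in\Sigma_\varphi$ witnesses $SOP_3$ in $T$. The family $\Sigma_\varphi$ depends only on $\varphi$, and the $3$-cycle of every $\sigma\in\Sigma_\varphi$ is logically inconsistent.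
\end{theorem}

\begin{theorem}[finitary form]\label{thm:finite}
Let $\varphi(x;y)$ be a formula of a language $L$, enumerate $\Sigma_\varphi=\{\sigma_0,\sigma_1,\dots\}$, and let $N:\omega\to\omega$ be any function. There is $n<\omega$ such that the following holds for every $L$-structure $A$. Suppose that for each $l\le n$ there is no sequence $u_1,\dots,u_{N(l)}$ in $A$ with $A\models\sigma_l(u_i,u_j)$ for all $i<j$. Then there is no family $(a_\eta)_{\eta\in2^{<n}}$ in $A$ such that $A\models\exists x\bigwedge_{\eta\in C}\varphi(x;a_\eta)$ for every chain $C\subseteq2^{<n}$ and $A\models\neg\exists x\,(\varphi(x;a_\eta)\wedge\varphi(x;a_\nu))$ for all incomparable $\eta,\nu\in2^{<n}$.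
\end{theorem}

\begin{proposition}[sharpness]\label{prop:four}
$SOP_2$ does not imply $SOP_4$.
\end{proposition}

The proof of Theorem~\ref{thm:local} is a repeated dichotomy. We try to build longer and longer \emph{ladders}, finite configurations of parameters for $\varphi$ that behave like rays in a linear order. Each attempt to add a rung either succeeds or fails, and a failure is itself a witness of $SOP_3$. If every attempt succeeds, an infinite ladder is a witness of $SOP_3$. The argument uses only compactness; tree-indiscernibles are not needed.

\subsection*{Notation}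
From now on a formula $\varphi(x;y)$ is fixed. A finite family $D$ of $y$-tuples is \emph{consistent} if $\models\exists x\bigwedge_{d\in D}\varphi(x;d)$, and $d\perp d'$ means $\models\neg\exists x\,(\varphi(x;d)\wedge\varphi(x;d'))$. Both are first-order conditions on the tuples, and a subfamily of a consistent family is consistent. For $M\le\omega$, $2^{<M}$ is the set of nodes of length less than $M$; thus $2^{<0}$ is empty and $2^{<1}$ consists of the root $\emptyset$. Two nodes below a common node are comparable; hence extensions of incomparable nodes are incomparable. We also use the following fact, valid in every partial order in which the predecessors of each element form a chain.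
\begin{enumerate}
\item[(T)] If $\alpha$ is comparable with each of two incomparable elements $\beta,\beta'$, then $\alpha\lhd\beta$ and $\alpha\lhd\beta'$.
\end{enumerate}
Indeed, if $\beta\unlhd\alpha$, then either $\beta'\unlhd\alpha$ or $\beta\unlhd\alpha\unlhd\beta'$, and in both cases $\beta,\beta'$ are comparable.

\section{Cuts and ladders}\label{sec:cuts}

All our witnesses of $SOP_3$ come from one construction. Picture tuples $c_1,c_2,\dots$ as points placed from left to right on a line, and read a formula $p(z;c)$ as ``$z$ is to the right of $c$'' and a formula $q(z;c)$ as ``$z$ is to the left of $c$''. Two features of a line suffice for $SOP_3$: the cut between $c_n$ and $c_{n+1}$ is realized for every $n$, and nothing is to the right of $c_j$ and to the left of $c_i$ when $i<j$.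

For formulas $p(z;w)$, $q(z;w)$ and tuples $u=(b,c)$, $u'=(b',c')$ of sort $(z,w)$, put
\[
\sigma_{p,q}(u,u')\;:=\;p(b';c)\wedge q(b;c')\wedge\neg\exists z\,\bigl(p(z;c')\wedge q(z;c)\bigr).
\]

\begin{lemma}[cut lemma]\label{lem:cut}
\begin{enumerate}
\item[(a)] For all $p,q$, the $3$-cycle of $\sigma_{p,q}$ is logically inconsistent.
\item[(b)] Let $(c_k)_{k\ge1}$ and $(b_n)_{n\ge1}$ satisfy $\models p(b_n;c_k)$ for $k\le n$ and $\models q(b_n;c_k)$ for $k>n$. Then either $\sigma_{p,q}$ witnesses $SOP_3$, or $p(z;c_j)\wedge q(z;c_i)$ is consistent for some $i<j$.
\end{enumerate}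
\end{lemma}

\begin{proof}
(a) Let $u_i=(b_i,c_i)$ for $i=1,2,3$. The formula $\sigma_{p,q}(u_2,u_3)$ gives $p(b_3;c_2)$, and $\sigma_{p,q}(u_3,u_1)$ gives $q(b_3;c_1)$. This contradicts the conjunct $\neg\exists z\,(p(z;c_2)\wedge q(z;c_1))$ of $\sigma_{p,q}(u_1,u_2)$.

(b) Suppose that $p(z;c_j)\wedge q(z;c_i)$ is inconsistent for all $i<j$, and let $u_i=(b_i,c_i)$. For $i<j$ we have $p(b_j;c_i)$ and $q(b_i;c_j)$, so $\sigma_{p,q}(u_i,u_j)$ holds. By (a), $\sigma_{p,q}$ witnesses $SOP_3$.
\end{proof}

A tuple $z$ as in the second alternative of (b) will be called a \emph{crossing}. In the absence of $SOP_3$, crossings are our only source of tuples that do not come from the given tree.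

The simplest choice of $p$ and $q$ lets both be instances of $\varphi$. Let $w=(e,f)$ be a pair of $y$-tuples and put $p_*(x;e,f)=\varphi(x;e)$, $q_*(x;e,f)=\varphi(x;f)$. The finite approximations to ``all cuts are realized and there is no crossing'' are as follows; the base $H$ is needed later.

\begin{definition}\label{def:ladder}
Let $H$ be a finite family of $y$-tuples and $s<\omega$. A \emph{ladder of length $s$ over $H$} is a pair $(\bar e;\bar f)=(e_1,\dots,e_s;f_1,\dots,f_s)$ of sequences of $y$-tuples such that
\begin{enumerate}
\item[(L1)] $H\cup\{e_1,\dots,e_m\}\cup\{f_m,\dots,f_s\}$ is consistent for $1\le m\le s$;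
\item[(L2)] $f_i\perp e_j$ for $1\le i<j\le s$.
\end{enumerate}
The pairs $(e_m,f_m)$ are its \emph{rungs}.
\end{definition}

For the interval formula $\theta$ in the proof of Proposition~\ref{prop:threetwo}, the tuples $e_i=(a_{2i},a_{2s+2})$ and $f_i=(a_0,a_{2i+1})$ form a ladder of length $s$ over $\emptyset$: the $m$-th family in (L1) is realized by $a_{2m+1/2}$, and $2i+1<2j$ gives (L2). So the $e_i$ play the part of right rays and the $f_i$ that of left rays.

\begin{lemma}\label{lem:ladder}
If there are ladders of every finite length over $\emptyset$, then $\sigma_{p_*,q_*}$ witnesses $SOP_3$.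
\end{lemma}

\begin{proof}
Consider the following conditions on variables $(e_i,f_i)_{i\ge1}$: the family $\{e_1,\dots,e_n\}\cup\{f_n,\dots,f_{n'}\}$ is consistent for all $1\le n\le n'$, and $f_i\perp e_j$ for all $i<j$. Finitely many of them mention only indices up to some $s$ and are satisfied by a ladder of length $s$. By compactness all are satisfied by some $(e_i,f_i)_{i\ge1}$, and, again by compactness, there is $b_n$ realizing $\{\varphi(x;e_i):i\le n\}\cup\{\varphi(x;f_i):i\ge n\}$. With $c_i=(e_i,f_i)$ the hypothesis of Lemma~\ref{lem:cut}(b) holds for $p_*,q_*$. For $i<j$ the formula $p_*(x;c_j)\wedge q_*(x;c_i)$ is $\varphi(x;e_j)\wedge\varphi(x;f_i)$, which is inconsistent.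
\end{proof}

The difficulty is that a tree does not contain long ladders.

\begin{example}\label{ex:tree}
Let $(a_\eta)$ be as in Definition~\ref{def:sop2}. A finite set of nodes gives a consistent family if and only if it is a chain, and $a_\eta\perp a_\nu$ if and only if $\eta,\nu$ are incomparable. No ladder of length $3$ consists of tuples $a_\eta$. For suppose that nodes $e_1,e_2,e_3,f_1,f_2,f_3$ give one. By (L1) for $m=1,2$, the node $f_2$ is comparable with $f_1$ and $e_2$, which are incomparable, so $f_2\lhd e_2$ by (T). By (L1) for $m=2,3$, the node $e_2$ is comparable with $f_2$ and $e_3$, which are incomparable, so $e_2\lhd f_2$, a contradiction.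

The obstruction can affect the whole monster model. Let $T$ be the theory of $(2^{<\omega},\unlhd)$ and let $\varphi(x;y)$ be $y\unlhd x$. Then $\varphi$ witnesses $SOP_2$ with $a_\eta=\eta$. In $\mathfrak C$ the predecessors of each element form a chain, consistent families are chains and $\perp$ is incomparability, so the same argument shows that $\mathfrak C$ has no ladder of length $3$ at all. Hence Lemma~\ref{lem:ladder} alone cannot prove Theorem~\ref{thm:main}, and the failure to lengthen a ladder has to be exploited.
\end{example}

\section{Ladders attached to trees}\label{sec:attached}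

How can a tree lengthen a ladder $(\bar e;\bar f)$? Put a new rung $(g,r)$ in front, and write $g\bar e=(g,e_1,\dots,e_s)$, $r\bar f=(r,f_1,\dots,f_s)$. For $(g\bar e;r\bar f)$ to be a ladder, $g$ must be consistent with every family in (L1), the family $\{g,r\}\cup\bar f$ must be consistent, and $r\perp e_m$ for all $m$. A pair of nodes $\gamma\lhd\nu$ provides such a rung, $g=a_\gamma$ and $r=a_\nu$, as soon as the ladder is over the predecessors of $\nu$, the tuples $\bar f$ are consistent with $a_\nu$ and its predecessors, and each $e_m$ is $\perp a_\nu$. In order to repeat this step, the longer ladder must again stand in this relation to the nodes of a whole tree. This dictates the induction hypothesis.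

\begin{definition}\label{def:attached}
Let $\tau=(t_\rho)_{\rho\in I}$, $I\subseteq2^{<\omega}$, be a family of $y$-tuples. A ladder $(\bar e;\bar f)$ of length $s$ over $H$ is \emph{attached to $\tau$ over $H$} if
\begin{enumerate}
\item[(A1)] $H\cup\{t_\rho:\rho\in C\}\cup\{f_1,\dots,f_s\}$ is consistent for every finite chain $C\subseteq I$;
\item[(A2)] $e_m\perp t_\rho$ for all $1\le m\le s$ and $\rho\in I$.
\end{enumerate}
For $M\le\omega$, a family $(a_\eta)_{\eta\in2^{<M}}$ is an \emph{$s$-good tree of height $M$} if its finite chains are consistent, $a_\eta\perp a_{\eta'}$ for incomparable $\eta,\eta'$, and for every $\nu\in2^{<M}$ there is a ladder of length $s$ over $a_{\lhd\nu}:=\{a_\eta:\eta\lhd\nu\}$ attached over $a_{\lhd\nu}$ to $(a_\eta)_{\eta\unrhd\nu}$. Such a ladder is called a ladder \emph{at $\nu$}.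
\end{definition}

In the language of rays, the whole cone above $\nu$ sits to the left of the first rung: it avoids every right ray $e_m$, and its chains meet all the left rays $f_m$ at once. The base $H$ occurs only in the consistency conditions (L1) and (A1), so a ladder over $H$ attached to $\tau$ over $H$ remains so when $H$ is replaced by a subfamily. We call this \emph{monotonicity}. An \emph{embedding} is a map $F$ from $2^{<M}$ to $2^{<\omega}$ that preserves $\lhd$ and preserves incomparability. If $(a_\eta)$ has consistent finite chains and $\perp$ on incomparable pairs, then so does $(a_{F(\rho)})$.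

A tree witnessing $SOP_2$ is $0$-good: (L1), (L2) and (A2) are vacuous, and (A1) holds since the predecessors of $\nu$ together with a chain above $\nu$ form a chain. We now carry out the first two steps by hand.

\subsection*{From length 0 to length 1}
This step is free. Let $(a_\eta)$ be $0$-good of height $\omega$. Define an embedding by $F(\emptyset)=\langle1\rangle$ and $F(\rho^\frown i)=F(\rho)^\frown i^\frown1$. Every $F(\sigma)$ has the form $\mu^\frown1$ with $F(\rho)\lhd\mu$ for all $\rho\lhd\sigma$. Put $e=a_{\mu^\frown0}$ and $f=a_\mu$. The nodes $F(\rho)$ ($\rho\lhd\sigma$) and $\mu$ form a chain together with $\mu^\frown0$, which is (L1), and together with any chain above $\mu^\frown1$, which is (A1). The node $\mu^\frown0$ is incomparable with every node above $\mu^\frown1$, which is (A2). So $(a_{F(\rho)})$ is $1$-good.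

\subsection*{From length 1 to length 2, for a single node}
Let $(a_\eta)$ be $1$-good of height $\omega$. We look for a $2$-good tree of height $1$: a node $o$ and a ladder $(g,e;r,f)$ over $\emptyset$ attached to $t=a_o$. Written out, the requirements are
\begin{align*}
p(e,f,r;g,t):&\quad \{g,r,f\}\text{ and }\{g,e,f\}\text{ are consistent, and } r\perp e;\\
q(e,f,r;g,t):&\quad \{t,r,f\}\text{ is consistent, and } e\perp t;
\end{align*}
and finally $g\perp t$. The formula $p$ does not mention $t$, and $q$ does not mention $g$.

Take the \emph{spine} $\gamma_k=0^k$ and the \emph{side nodes} $o_k=0^k{}^\frown1$, and let $c_k=(a_{\gamma_k},a_{o_k})$ for $k\ge1$. Fix $n\ge1$, let $(e;f)$ be a ladder at $\nu=\gamma_{n+1}$, and put $b_n=(e,f,a_\nu)$. If $k\le n$, then $\gamma_k\lhd\nu$, so $\{a_{\gamma_k},a_\nu,f\}$ is consistent by (A1), $\{a_{\gamma_k},e,f\}$ is consistent by (L1), and $a_\nu\perp e$ by (A2). Thus $p(b_n;c_k)$ holds. If $k>n$, then $o_k\rhd\nu$, so $\{a_{o_k},a_\nu,f\}$ is consistent by (A1) and $e\perp a_{o_k}$ by (A2). Thus $q(b_n;c_k)$ holds.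

The tuple $b_n$ does not solve the problem. It satisfies $p$ for a spine node below $\nu$ and $q$ for a side node above $\nu$, and these nodes are comparable, so $g\perp t$ fails. We need the opposite position, $g=a_{\gamma_j}$ and $t=a_{o_i}$ with $i<j$, where $0^j$ and $0^i{}^\frown1$ are incomparable. A tuple satisfying $p(z;c_j)\wedge q(z;c_i)$ with $i<j$ is exactly a crossing. By Lemma~\ref{lem:cut}(b), either a crossing $(e,f,r)$ exists, and then $(a_{\gamma_j},e;r,f)$ is attached to $a_{o_i}$, or $\sigma_{p,q}$ witnesses $SOP_3$.

In the theory of $(2^{<\omega},\unlhd)$ from Example~\ref{ex:tree} there is no crossing. In a crossing, $g$ would be comparable with the incomparable elements $r,e$, and $r$ with the incomparable elements $g,t$, so that (T) would give $g\lhd r$ and $r\lhd g$. There $\sigma_{p,q}$ is the witness of $SOP_3$.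

\section{The family $\Sigma_\varphi$ and the induction}\label{sec:induction}

Two things change in general. First, a ladder must be attached to a tree and not to one node, so the single parameter $t$ becomes a family $(t_\rho)$. To keep $q$ a formula, this family must be finite, and it must be known before the cut lemma is applied. We therefore build finite trees from the top down, by induction on the height, and pass to height $\omega$ by compactness. Second, the tree under construction may sit above any node $\mu$, so the predecessors of $\mu$ enter $p$ and $q$ as a base $h$.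

\begin{definition}\label{def:sigma}
Let $s,l,M<\omega$. Let $z=(e_1,\dots,e_s,f_1,\dots,f_s,r)$ and $w=(h_1,\dots,h_l,\,g,\,(t_\rho)_{\rho\in2^{<M+1}})$ consist of $y$-tuples of variables, and let $h=\{h_1,\dots,h_l\}$. The formula $p_{s,l}(z;w)$ is the conjunction of
\begin{enumerate}
\item[(P1)] $h\cup\{g,r,f_1,\dots,f_s\}$ is consistent;
\item[(P2)] $h\cup\{g,e_1,\dots,e_m,f_m,\dots,f_s\}$ is consistent for $1\le m\le s$;
\item[(P3)] $r\perp e_m$ for $1\le m\le s$;
\item[(P4)] $f_i\perp e_j$ for $1\le i<j\le s$.
\end{enumerate}
The formula $q_{s,l,M}(z;w)$ is the conjunction of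
\begin{enumerate}
\item[(Q1)] $h\cup\{t_\rho:\rho\in C\}\cup\{r,f_1,\dots,f_s\}$ is consistent for every chain $C\subseteq2^{<M+1}$;
\item[(Q2)] $e_m\perp t_\rho$ for $1\le m\le s$ and $\rho\in2^{<M+1}$.
\end{enumerate}
The family $\Sigma_\varphi$ consists of $\sigma_{p_*,q_*}$ and of the formulas $\sigma_{p,q}$ with $p=p_{s,l}$, $q=q_{s,l,M}$, for all $s,l,M<\omega$.
\end{definition}

The formulas $p,q$ of Section~\ref{sec:attached} are equivalent to $p_{1,0}$ and $q_{1,0,0}$. As there, $p$ and $q$ split the definition of an attached ladder into a part about $g$ and a part about $(t_\rho)$.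

\begin{lemma}\label{lem:split}
If $p_{s,l}(z;w)$ and $q_{s,l,M}(z;w)$ hold and $g\perp t_\rho$ for all $\rho\in2^{<M+1}$, then $(g\bar e;r\bar f)$ is a ladder of length $s+1$ over $h$ attached over $h$ to $(t_\rho)_{\rho\in2^{<M+1}}$.
\end{lemma}

\begin{proof}
The rungs are $(e'_1,f'_1)=(g,r)$ and $(e'_{m+1},f'_{m+1})=(e_m,f_m)$. Condition (L1) for the index $1$ is (P1), and for the index $m+1$ it is (P2) for $m$. Condition (L2) is (P3) when $i=1$ and (P4) when $i\ge2$. Condition (A1) is (Q1). Condition (A2) is the hypothesis on $g$ for $e'_1$, and (Q2) for the other $e'_{m+1}$.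
\end{proof}

For the next two lemmas we assume that $\varphi$ witnesses $SOP_2$ in $T$ and that
\begin{enumerate}
\item[$(\ast)$] no $\sigma\in\Sigma_\varphi$ witnesses $SOP_3$ in $T$.
\end{enumerate}

\begin{lemma}[one more rung]\label{lem:step}
Let $(a_\eta)_{\eta\in2^{<\omega}}$ be $s$-good. For every $M<\omega$ and every node $\mu$ there is an embedding $F:2^{<M}\to\{\nu:\nu\unrhd\mu\}$ such that for every $\sigma\in2^{<M}$ there is a ladder of length $s+1$ over
\[
H_\sigma=a_{\lhd\mu}\cup\{a_{F(\rho)}:\rho\lhd\sigma\}
\]
attached over $H_\sigma$ to $(a_{F(\rho)})_{\rho\unrhd\sigma,\ \rho\in2^{<M}}$.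
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed] (-1.3,0) -- (0,0);
\draw (0,0) -- (9.1,0);
\draw[dotted] (9.1,0) -- (9.9,0);
\fill (0,0) circle (2pt) node[below=3pt] {$\mu$};
\foreach \k in {1,...,5} {
\fill (1.7*\k,0) circle (2pt) node[below=3pt] {$\gamma_{\k}$};
\draw (1.7*\k,0) -- (1.7*\k,0.8);
\fill (1.7*\k,0.8) circle (2pt) node[below right] {$o_{\k}$};
\draw (1.7*\k,0.8) -- ++(-0.6,1.2) -- ++(1.2,0) -- cycle;
\node at (1.7*\k,1.65) {$F_{\k}$};
}
\draw (5.1,0) circle (4.5pt);
\end{tikzpicture}
\caption{The spine $\gamma_k=\mu^\frown0^k$ above a node $\mu$, increasing from left to right, with the side nodes $o_k=\gamma_k{}^\frown1$ and a finite side tree, the image of $F_k$, above each $o_k$. The circled node $\gamma_3$ lies above $\gamma_1,\gamma_2$ and below the side trees with $k\ge3$. For $i<j$, the node $\gamma_j$ is incomparable with every node of the $i$-th side tree.}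
\label{fig:spine}
\end{figure}

\begin{proof}
We argue by induction on $M$, for all $\mu$ at once. For $M=0$ there is nothing to prove. Assume the statement for $M$ and fix $\mu$. Let $H=a_{\lhd\mu}$, enumerated by the length of the nodes, and let $l$ be the length of $\mu$. For $k\ge1$ put $\gamma_k=\mu^\frown0^k$ and $o_k=\gamma_k{}^\frown1$; see Figure~\ref{fig:spine}.

\emph{Step 1: candidates that work except at the root.} For $k\ge1$ and $i\in\{0,1\}$ let $F_{k,i}$ be given by the induction hypothesis for the node $o_k{}^\frown i$. Define $F_k$ on $2^{<M+1}$ by $F_k(\emptyset)=o_k$ and $F_k(i^\frown\rho)=F_{k,i}(\rho)$. Since $F_{k,i}$ takes values above $o_k{}^\frown i$, these values are $\rhd o_k$, and values of $F_{k,0}$ are incomparable with values of $F_{k,1}$. Hence $F_k$ is an embedding with values $\unrhd o_k$. Let $\sigma=i^\frown\sigma'\in2^{<M+1}$. The induction hypothesis gives a ladder of length $s+1$ over $a_{\lhd o_k{}^\frown i}\cup\{a_{F_{k,i}(\rho')}:\rho'\lhd\sigma'\}$ attached to $(a_{F_{k,i}(\rho')})_{\rho'\unrhd\sigma'}$. The latter family is $(a_{F_k(\rho)})_{\rho\unrhd\sigma}$, reindexed by the chain-preserving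 bijection $\rho'\mapsto i^\frown\rho'$. The base contains
\[
H\cup\{a_{o_k}\}\cup\{a_{F_{k,i}(\rho')}:\rho'\lhd\sigma'\}=H\cup\{a_{F_k(\rho)}:\rho\lhd\sigma\}.
\]
By monotonicity, $F_k$ has the required property at every $\sigma\ne\emptyset$. It remains to find one $k$ for which it holds at the root, that is, one $k$ and a ladder of length $s+1$ over $H$ attached over $H$ to $\tau_k=(a_{F_k(\rho)})_{\rho\in2^{<M+1}}$. Let $p=p_{s,l}$, $q=q_{s,l,M}$ and $c_k=(H,a_{\gamma_k},\tau_k)$.

\emph{Step 2: the cuts are realized.} Let $n\ge1$ and $\nu=\gamma_{n+1}$. Let $(\bar e;\bar f)$ be a ladder of length $s$ at $\nu$, and put $b_n=(\bar e,\bar f,a_\nu)$. Note that $H\subseteq a_{\lhd\nu}$.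

Let $k\le n$. Then $H\cup\{a_{\gamma_k}\}\subseteq a_{\lhd\nu}$. So (P1) follows from (A1) with $C=\{\nu\}$, (P2) from (L1), (P3) from (A2) at the node $\nu$, and (P4) is (L2). Thus $p(b_n;c_k)$ holds.

Let $k>n$. Then $F_k(\rho)\unrhd o_k\rhd\gamma_k\unrhd\nu$ for all $\rho$. For a chain $C\subseteq2^{<M+1}$, the set $\{\nu\}\cup F_k[C]$ is a finite chain of nodes $\unrhd\nu$, so (Q1) follows from (A1). Condition (Q2) follows from (A2) at the nodes $F_k(\rho)$. Thus $q(b_n;c_k)$ holds.

\emph{Step 3: a crossing attaches a longer ladder.} By $(\ast)$, $\sigma_{p,q}$ does not witness $SOP_3$. By Lemma~\ref{lem:cut}(b) there are $i<j$ and $z=(\bar e,\bar f,r)$ with $\models p(z;c_j)\wedge q(z;c_i)$. The base $H$ is the same in $c_i$ and $c_j$, $p$ does not mention the variables $t_\rho$, and $q$ does not mention $g$. Hence both $p(z;c)$ and $q(z;c)$ hold for the mixed tuple $c=(H,a_{\gamma_j},\tau_i)$. Since $i<j$, we have $\gamma_j\unrhd\gamma_i{}^\frown0$, while $F_i(\rho)\unrhd\gamma_i{}^\frown1$. These nodes are incomparable, so $a_{\gamma_j}\perp a_{F_i(\rho)}$ for all $\rho$. By Lemma~\ref{lem:split}, $(a_{\gamma_j}\bar e;r\bar f)$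 is a ladder of length $s+1$ over $H$ attached over $H$ to $\tau_i$. So $F=F_i$ is as required.
\end{proof}

The hypotheses enter at separate places. Goodness is used only in Step~2, at the spine nodes; it is needed at every node of the tree because $\mu$ is arbitrary, and with the whole cone above $\nu$ because the side trees may lie anywhere in it. The inconsistency of incomparable nodes is used in Step~3, for the new tuple $a_{\gamma_j}$. The assumption $(\ast)$ is used only to obtain the crossing.

\begin{lemma}\label{lem:good}
For every $s<\omega$ there is an $s$-good tree of height $\omega$.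
\end{lemma}

\begin{proof}
We use induction on $s$; the case $s=0$ was noted after Definition~\ref{def:attached}. Let $(a_\eta)$ be $s$-good of height $\omega$. For each $M<\omega$, Lemma~\ref{lem:step} with $\mu=\emptyset$ gives an embedding $F$ such that $(a_{F(\rho)})_{\rho\in2^{<M}}$ is $(s+1)$-good of height $M$. Take variables $y_\eta$ for $\eta\in2^{<\omega}$ and, for each node $\nu$, separate variables $\bar e^{\,\nu},\bar f^{\,\nu}$ for a ladder of length $s+1$. Let $\Gamma$ be the set of formulas saying that finite chains of $(y_\eta)$ are consistent, that $y_\eta\perp y_{\eta'}$ for incomparable $\eta,\eta'$, and that for each $\nu$ every instance of (L1), (L2), (A1), (A2) holds for $(\bar e^{\,\nu};\bar f^{\,\nu})$ with base $y_{\lhd\nu}$ and family $(y_\eta)_{\eta\unrhd\nu}$. Each instance mentions finitely many nodes. A finite subset of $\Gamma$ mentions only nodes of some $2^{<M}$ and is satisfied by an $(s+1)$-good tree of height $M$ with its ladders. By compactness $\Gamma$ is satisfied, which gives an $(s+1)$-good tree of height $\omega$.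
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:local}]
Let $\varphi$ witness $SOP_2$ in $T$ and suppose that $(\ast)$ holds. By Lemma~\ref{lem:good}, for every $s$ there is an $s$-good tree, and a ladder at its root is a ladder of length $s$ over $\emptyset$. By Lemma~\ref{lem:ladder}, $\sigma_{p_*,q_*}\in\Sigma_\varphi$ witnesses $SOP_3$, contradicting $(\ast)$. So some $\sigma\in\Sigma_\varphi$ witnesses $SOP_3$ in $T$. Definition~\ref{def:sigma} refers to $\varphi$ alone, and the statement on $3$-cycles is Lemma~\ref{lem:cut}(a). This proves Theorem~\ref{thm:local} and the first sentence of Theorem~\ref{thm:main}. The second follows with Proposition~\ref{prop:threetwo}.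
\end{proof}

\section{The finitary form}\label{sec:finite}

Since $\Sigma_\varphi$ does not depend on the theory, compactness can be applied across all $L$-structures.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $\alpha_m$ be the $L$-sentence saying that there is a family $(y_\eta)_{\eta\in2^{<m}}$ with all chains consistent and all incomparable pairs $\perp$. Let $\beta_l$ be the $L$-sentence saying that there are no $u_1,\dots,u_{N(l)}$ with $\sigma_l(u_i,u_j)$ for all $i<j$. Suppose that the theorem fails. Then for each $n$ there is an $L$-structure $A_n$ satisfying $\alpha_n$ and $\beta_0,\dots,\beta_n$; by restricting the family, $A_n\models\alpha_m$ for $m\le n$. So every finite subset of $\{\alpha_m:m<\omega\}\cup\{\beta_l:l<\omega\}$ has a model. By the compactness theorem the whole set has a model $B$. Let $T$ be the complete theory of $B$. In its monster model $\mathfrak C$ every $\alpha_m$ holds, so by compactness there is a family indexed by $2^{<\omega}$ with consistent finite chains and $\perp$ on incomparable pairs: $\varphi$ witnesses $SOP_2$ in $T$. By Theorem~\ref{thm:local}, for some $l$ there is an infinite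 sequence $(u_i)$ in $\mathfrak C$ with $\sigma_l(u_i,u_j)$ for $i<j$. Its first $N(l)$ terms contradict $\mathfrak C\models\beta_l$.
\end{proof}

\section{The triangle-free graph: $SOP_3$ without $SOP_4$}\label{sec:four}

The property $SOP_4$ implies $SOP_3$. Indeed, if $\psi$ and $(a_i)$ witness $SOP_4$, then the formula $\psi(u,u')\wedge\psi(u',v)\wedge\psi(u,v)$ in $(u,u'),(v,v')$ holds along the pairs $(a_{2i},a_{2i+1})$, and a $3$-cycle $(u,u'),(v,v'),(w,w')$ for it gives the $4$-cycle $u,u',v,w$ for $\psi$. One may therefore ask whether the conclusion of Theorem~\ref{thm:main} can be improved to $SOP_4$. Proposition~\ref{prop:four} says that it cannot.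

Let $T$ be the theory of the generic countable triangle-free graph \cite{Henson}, in the language with one edge relation $E$. This is the countable triangle-free graph with the \emph{extension property}: for disjoint finite sets $U,V$ of vertices with no edge inside $U$, some vertex outside $U\cup V$ is adjacent to every vertex of $U$ and to no vertex of $V$. We use the following facts: $T$ is complete, $T$ has quantifier elimination, and every finite triangle-free graph embeds as an induced subgraph in every model of $T$. By quantifier elimination, two tuples in $\mathfrak C$ with the same equalities and edges between corresponding coordinates satisfy the same formulas; we then call the tuples \emph{isomorphic}.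

\begin{proof}[Proof of Proposition~\ref{prop:four}]
\emph{$T$ has $SOP_3$, hence $SOP_2$.} Let $\varphi(x;y)=E(x,y)$. A family of vertices is consistent if it has a common neighbor, and adjacent vertices are $\perp$ because there are no triangles. Given $s$, embed in $\mathfrak C$ the bipartite graph on $e_1,\dots,e_s,f_1,\dots,f_s$ whose edges are $f_ie_j$ for $i<j$. Then (L2) holds. The set $\{e_1,\dots,e_m,f_m,\dots,f_s\}$ contains no edge, since its elements $f_i,e_j$ have $i\ge m\ge j$; by the extension property it has a common neighbor, which is (L1). Lemma~\ref{lem:ladder} gives $SOP_3$, and Proposition~\ref{prop:threetwo} gives $SOP_2$.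

\emph{$T$ does not have $SOP_4$.} Suppose that $\psi(u,v)$ and $(a_i)_{i<\omega}$ witness $SOP_4$, and write $a_i^l$ for the $l$-th coordinate of $a_i$. We shall wrap four copies of the pair $(a_0,a_1)$ around a cycle. There are finitely many isomorphism types of $2k$-tuples, so by Ramsey's theorem for pairs we may pass to a subsequence and assume that all $(a_i,a_j)$ with $i<j$ are isomorphic. In particular all $a_i$ are isomorphic.

First we describe how the tuples overlap. Suppose $a_i^l=a_j^m$ for some $i<j$, hence for all $i<j$. Then $a_0^l=a_2^m=a_1^l$ and $a_1^m=a_0^l=a_2^m$, so $a_i^l=a_j^l$ and $a_i^m=a_j^m$ for all $i<j$: the coordinates $l$ and $m$ are constant along the sequence. Let $D$ be the set of values of the constant coordinates and $X_i$ the set of values of the nonconstant coordinates of $a_i$. By what we just showed, the sets $X_i$ are pairwise disjoint. They are also disjoint from $D$: if $a_i^l$ is the value of a constant coordinate $m$, then $a_i^l=a_{i+1}^m$ and $l$ is constant.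

Define a finite graph $G$ on the disjoint union of $D$ and four copies $Y_1,\dots,Y_4$ of $X_0$, with indices modulo $4$. Let $x_k$ be the tuple obtained from $a_0$ by replacing the elements of $X_0$ with their copies in $Y_k$. Put edges on $D\cup Y_k$ so that $x_k$ is isomorphic to $a_0$; all four choices agree on $D$. Put edges between $Y_k$ and $Y_{k+1}$ as between the corresponding coordinates in $X_0$ and $X_1$; the four pairs $\{k,k+1\}$ are distinct, so there is no conflict. Put no edges between $Y_1$ and $Y_3$, nor between $Y_2$ and $Y_4$. Then each $(x_k,x_{k+1})$ is isomorphic to $(a_0,a_1)$.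

The graph $G$ is triangle-free. Any two vertices of a triangle are adjacent, so a triangle cannot meet both $Y_k$ and $Y_{k+2}$. A subset of $\mathbb Z/4\mathbb Z$ containing no two elements that differ by $2$ lies in some $\{k,k+1\}$. Hence a triangle would lie in $D\cup Y_k\cup Y_{k+1}$, which is a copy of a subgraph of $\mathfrak C$ and has no triangle.

So $G$ embeds in $\mathfrak C$ as an induced subgraph. By quantifier elimination, the images of $(x_1,x_2),(x_2,x_3),(x_3,x_4),(x_4,x_1)$ satisfy $\psi$, because $(a_0,a_1)$ does. This is a $4$-cycle, a contradiction.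
\end{proof}

The last argument depends on the length of the cycle. With three copies instead of four, every two copies are neighbors on the cycle, and a triangle with one vertex in each copy cannot be excluded. This leaves room for $SOP_3$.

\begin{thebibliography}{9}

\bibitem{CST}
\emph{Cofinality spectrum theorems in model theory, set theory and general topology},
\texttt{http://math.uchicago.edu/\%7Emem/Malliaris-Shelah-CST-new.pdf}

\bibitem{Henson}
Henson, J. Symbolic Logic \textbf{36} (1971).

\end{thebibliography}
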